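# A $\mathbb{Q}$-acyclic surface with $\kappa(K_X+\tfrac12D)=2$ from two nodal cubics

## 1. Two nodal members of a pencil of cubics

Start with the affine cubics
$$C_t^\circ=\{y^2=x^3-3x+t\}\subset\mathbb A^2,\qquad t\in\mathbb C .$$
A singular point has $y=0$ and $3x^2-3=0$, so $x=\pm1$, and it lies on $C_t^\circ$ only if $t=3x-x^3=\pm2$. Exactly two members are singular, and
$$x^3-3x+2=(x-1)^2(x+2),\qquad x^3-3x-2=(x+1)^2(x-2).$$
So the curve with $t=2$ has one singular point $q_+=(1,0)$, with tangent cone $y^2=3(x-1)^2$, and the curve with $t=-2$ has one singular point $q_-=(-1,0)$, with tangent cone $y^2=-3(x+1)^2$. Both are ordinary nodes. Write $C_\pm\subset\mathbb P^2$ for the closures of these two curves. They do not meet inside $\mathbb A^2$, because their equations differ by the constant $4$.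

Now blow up $\mathbb A^2$ at $q_+$ and $q_-$, with exceptional curves $G_+$ and $G_-$, and delete the strict transforms of $C_+$ and $C_-$. Call the resulting surface $S$. As a set, with $U=\mathbb A^2\setminus(C_+\cup C_-)$,
$$S=U\ \sqcup\ G_+^\circ\ \sqcup\ G_-^\circ ,$$
where $G_\pm^\circ$ is $G_\pm\cong\mathbb P^1$ minus the two tangent directions of the node, so $G_\pm^\circ\cong\mathbb C^*$.

This surface answers the following question, taken from "Singularities (Hybrid Meeting)" (https://ems.press/content/serial-article-files/46924?nt=1). A smooth complex algebraic surface $S$ is $\mathbb Q$-acyclic if it has the rational homology of a point. Compactify it by a divisor $D$ with simple normal crossings and look at $K_X+\frac12D$.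

**Conjecture (Negativity Conjecture).** Let $S$ be a complex $\mathbb Q$-acyclic surface and let $(X,D)$ be a log smooth completion. Then $\kappa(K_X+\frac12D)=-\infty$.

The conjecture is false, and the surface above is a counterexample with $\kappa$ as large as it can be.

**Theorem 1.** Let $C_\pm\subset\mathbb P^2$ be the closures of $\{y^2=x^3-3x\pm2\}\subset\mathbb A^2$. Let $S$ be the blow-up of $\mathbb A^2$ at $q_+=(1,0)$ and $q_-=(-1,0)$, minus the strict transforms of $C_\pm\cap\mathbb A^2$. Then $S$ is a smooth $\mathbb Q$-acyclic surface with $H_1(S;\mathbb Z)\cong(\mathbb Z/2)^2$. It has a log smooth completion $(X,D)$ such that $2K_X+D$ is linearly equivalent to a nonzero effective divisor and $\kappa(K_X+\frac12D)=2$. In particular the Negativity Conjecture is false.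

After proving this we shall place $S$ in a family built from rational elliptic surfaces, compute for each member exactly which $\lambda$ make $\kappa(K_X+\lambda D)$ nonnegative, and see the threshold go down to $\frac25$.

## 2. Completions and Iitaka dimension

**Definition ($\mathbb Q$-acyclic).** A smooth complex algebraic surface $S$ is $\mathbb Q$-acyclic if $H_i(S;\mathbb Q)=0$ for all $i>0$.

**Definition (log smooth completion).** This is a pair $(X,D)$ with $X$ a smooth projective surface containing $S$ as an open subset and $D=X\setminus S$ a reduced divisor with simple normal crossings (SNC): smooth components, transversal crossings, no three components through a point. For example, $(\mathbb P^2,\text{line})$ is a log smooth completion of $\mathbb A^2$, and so is $\mathbb P^1\times\mathbb P^1$ with the union of one fiber of each projection.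

**Definition (Iitaka dimension).** For a $\mathbb Q$-divisor $L$ on $X$, $\kappa(L)=-\infty$ means $h^0(X,\lfloor mL\rfloor)=0$ for all $m\ge1$. Otherwise $\kappa(L)$ is the largest dimension of the image of the rational map given by $|\lfloor mL\rfloor|$, over those $m\geq 1$ for which this system is nonempty. On $\mathbb P^2$, a divisor of degree $d$ has $\kappa=2$, $0$, $-\infty$ according to $d>0$, $d=0$, $d<0$.

We use the following textbook facts, for $\mathbb Q$-divisors on a smooth projective surface. As usual, $L\sim_{\mathbb Q}L'$ means that $aL\sim aL'$ as integral divisors for some $a\ge1$.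

1. $\kappa(L)$ depends only on the $\mathbb Q$-linear equivalence class of $L$, and $\kappa(cL)=\kappa(L)$ for rational $c>0$. In particular only sufficiently divisible $m$ need to be considered.
2. If $L'-L$ is effective, then $\kappa(L')\ge\kappa(L)$.
3. If $A$ is nef (that is, $A\cdot\Gamma\ge0$ for every irreducible curve $\Gamma$) and $A^2>0$, then $A$ is big: $\kappa(A)=2$.
4. If $A$ is nef and $A\cdot L<0$, then $\kappa(L)=-\infty$. Indeed, a section of $\lfloor mL\rfloor$ makes $mL$ $\mathbb Q$-linearly equivalent to an effective $\mathbb Q$-divisor, so $A\cdot mL\ge0$.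
5. If $\pi:X'\to X$ is a birational morphism of smooth projective surfaces and $B\ge0$ is $\pi$-exceptional, then $\kappa(\pi^*L+B)=\kappa(L)$. Indeed, take $m$ with $mL$, $mB$ integral. A rational function $f$ with $\operatorname{div}f+\pi^*mL+mB\ge0$ on $X'$ satisfies $\operatorname{div} f+mL\ge0$ on $X$ after pushing forward, and conversely pulling back gives the first inequality from the second. So $h^0$ is the same on both sides.

A nef and big example to keep in mind: if $\sigma:X\to\mathbb P^2$ is a composition of blow-ups and $\ell$ is the pullback of the class of a line, then $\ell$ is nef and $\ell^2=1$.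

The next lemma lets us speak of the number attached to $S$ rather than to a completion.

**Lemma A.** For $\lambda\in[0,1]\cap\mathbb Q$ the number $\kappa_\lambda(S):=\kappa(K_X+\lambda D)$ does not depend on the log smooth completion $(X,D)$ of $S$. It is nondecreasing in $\lambda$.

**Proof.** Given completions $X_1,X_2$, let $\Gamma$ be the closure of the diagonal copy of $S$ in $X_1\times X_2$. The graph of the inclusion $S\to X_2$ is closed in $S\times X_2$, so $\Gamma\cap(S\times X_2)$ is just the diagonal, and the same holds with the factors exchanged. Resolve the singularities of $\Gamma$, which lie outside $S$, to get a smooth projective $X_3\supset S$ whose morphisms to $X_1$ and $X_2$ are isomorphisms over $S$. Each morphism factors into point blow-ups, all centered on the boundary, and at every stage the boundary is the reduced total transform of an SNC divisor, hence SNC.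

So it suffices to treat one blow-up $\pi:X'\to X$ at a point of multiplicity $r\in\{1,2\}$ of $D$, with exceptional curve $E$. The new boundary is the strict transform of $D$ plus $E$, so $D'=\pi^*D-(r-1)E$. With $K_{X'}=\pi^*K_X+E$,
$$K_{X'}+\lambda D'=\pi^*(K_X+\lambda D)+(1+\lambda-r\lambda)E .$$
The last coefficient is $1$ or $1-\lambda$, hence $\ge0$, and fact 5 gives equality of the two $\kappa$'s. Monotonicity is fact 2, since $(\lambda'-\lambda)D\ge0$ for $\lambda'\ge\lambda$. $\square$

Check on $\mathbb A^2$: from $\mathbb P^2$, $K+\frac12D$ has degree $-3+\frac12<0$; from $\mathbb P^1\times\mathbb P^1$ it has bidegree $(-\frac32,-\frac32)$. Both give $-\infty$.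

## 3. Homology of the complement of a tree of rational curves

We need a way to see $\mathbb Q$-acyclicity from the boundary alone. For a divisor $D=\sum D_i$ write $\langle D\rangle\subset\operatorname{Pic}X$ for the subgroup generated by the classes of the components.

**Lemma B.** Let $X$ be a smooth projective rational surface and $D$ an SNC divisor whose components are smooth rational curves and whose dual graph is a connected tree. If the components of $D$ form a $\mathbb Q$-basis of $\operatorname{Pic}(X)\otimes\mathbb Q$, then $S=X\setminus D$ is $\mathbb Q$-acyclic and $H_1(S;\mathbb Z)\cong\operatorname{Pic}(X)/\langle D\rangle$.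

**Proof.** Let $D$ have $n$ components $D_1,\dots,D_n$. For a rational surface, $H^1(X;\mathbb Z)=H^3(X;\mathbb Z)=0$ and $H^2(X;\mathbb Z)=\operatorname{Pic}X$, which is free and unimodular under the intersection form. Since $D$ is a tree of $2$-spheres, $H^0(D;\mathbb Z)=\mathbb Z$, $H^1(D;\mathbb Z)=0$, $H^2(D;\mathbb Z)=\mathbb Z^n$, and higher groups vanish. The restriction $\rho:H^2(X;\mathbb Z)\to H^2(D;\mathbb Z)=\mathbb Z^n$ is $x\mapsto(x\cdot D_i)_i$.

Over $\mathbb Q$, the map $\rho$ is injective because the form is nondegenerate and the $D_i$ span, hence it is an isomorphism, as both sides have dimension $n$. In the exact sequence of the pair $(X,D)$ with $\mathbb Q$-coefficients, $H^0(X)\to H^0(D)$ is an isomorphism, so $H^0(X,D)=0$. From $H^0(X)\to H^0(D)\to H^1(X,D)\to H^1(X)=0$ we get $H^1(X,D)=0$. From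
$$0=H^1(D)\to H^2(X,D)\to H^2(X)\xrightarrow{\ \rho\ }H^2(D)\to H^3(X,D)\to H^3(X)=0$$
we get $H^2(X,D)=H^3(X,D)=0$. By Lefschetz duality $H_i(S;\mathbb Q)\cong H^{4-i}(X,D;\mathbb Q)$, which is $0$ for all $i>0$.

Integrally, the same piece of the sequence and duality give $H_1(S;\mathbb Z)\cong H^3(X,D;\mathbb Z)=\operatorname{coker}\rho$. Let $T=\operatorname{Pic}(X)/\langle D\rangle$, a finite group. Apply $\operatorname{Hom}(-,\mathbb Z)$ to $0\to\mathbb Z^n\to\operatorname{Pic}X\to T\to0$, where the first map sends the $i$-th basis vector to $D_i$:
$$\operatorname{Hom}(\operatorname{Pic}X,\mathbb Z)\to\operatorname{Hom}(\mathbb Z^n,\mathbb Z)\to\operatorname{Ext}^1(T,\mathbb Z)\to0 .$$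
By unimodularity the first group is $\operatorname{Pic}X$, acting through the intersection form, and the first map becomes $x\mapsto(x\cdot D_i)_i=\rho(x)$. So $\operatorname{coker}\rho\cong\operatorname{Ext}^1(T,\mathbb Z)$, and $\operatorname{Ext}^1(T,\mathbb Z)\cong T$ because $T$ is finite. $\square$

Example: for a smooth conic $D\subset\mathbb P^2$ the tree is one vertex, $\operatorname{Pic}=\mathbb Z\ell$ and $D\sim2\ell$. So $\mathbb P^2\setminus D$ is $\mathbb Q$-acyclic with $H_1=\mathbb Z/2$. Here $K+\frac12D$ has degree $-3+1=-2$, and $\kappa=-\infty$.

## 4. Degree seven, two units, and points of multiplicity two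

Suppose $\sigma:X\to\mathbb P^2$ is a composition of blow-ups and $D\subset X$. Since $K_X$ is $-3\ell$ plus exceptional curves and $\ell$ is orthogonal to exceptional curves,
$$\ell\cdot(K_X+\tfrac12D)=-3+\tfrac12\deg\sigma_*D .\tag{1}$$
As $\ell$ is nef, fact 4 says that $\kappa(K_X+\frac12D)\ge0$ is possible only if the image of $D$ in the plane has degree at least $6$. The affine plane (degree $1$) and the conic (degree $2$) are far from this.

So one wants to delete a plane curve of degree at least $6$. The curve $L\cup C_+\cup C_-$, with $L$ the line at infinity, has degree $7$, and the sensible first attempt is its complement $U=\mathbb A^2\setminus(C_+\cup C_-)$. It fails for a topological reason. The functions $f_\pm=y^2-x^3+3x\mp2$ are invertible on $U$. Integrate $\frac{1}{2\pi i}\frac{df_\pm}{f_\pm}$ over small loops around smooth points of $C_+$ and of $C_-$: the resulting $2\times2$ matrix is the identity. So $H_1(U;\mathbb Q)$ has rank at least $2$.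

To get rid of a unit, one can blow up a point of the curve on which it vanishes and put the exceptional curve back into the open surface, where the unit then vanishes. At which point should we do this? The Euler characteristic decides. The affine curve $C_\pm\cap\mathbb A^2$ is $\mathbb P^1$ with two points identified and one further point removed, so its Euler characteristic is $2-1-1=0$, and $e(U)=1$. A $\mathbb Q$-acyclic surface has $e=1$. Blowing up a smooth point of each of $C_+$, $C_-$ adds two copies of $\mathbb A^1$ and gives $e=3$, which is not acceptable. Blowing up the nodes adds two copies of $\mathbb C^*$ and keeps $e=1$. Thus we arrive at $S=U\sqcup G_+^\circ\sqcup G_-^\circ$.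

What does this cost in $K+\frac12D$, now that $G_\pm$ is not in $D$? Nothing, and this is the point of the construction. If $\pi$ blows up a point of multiplicity $r$ on a curve $C$, with strict transform $C'=\pi^*C-rG$, then
$$K_{X'}+\tfrac12C'=\pi^*(K+\tfrac12C)+\big(1-\tfrac r2\big)G .\tag{2}$$
For $r=2$ the correction vanishes. Apply this to the sextic $C_++C_-$. In the plane, $K+\frac12(C_++C_-)$ has degree $-3+3=0$. To reach an SNC boundary we shall blow up the two nodes and nine points where $C_+$ and $C_-$ touch each other. All eleven are points of multiplicity two of (the strict transform of) $C_++C_-$. So $K_X+\frac12(C_+'+C_-')\sim_{\mathbb Q}0$ remains true at the end, and every other component of $D$ is a bonus: $K_X+\frac12D$ is equivalent to half of an effective divisor. It remains to carry this out.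

## 5. Nine blow-ups at infinity: proof of Theorem 1

**Step 1 (the curves at infinity).** This step finds the contact orders that govern the blow-ups. Let $L=\{z=0\}$ and $p=[0:1:0]$, and let $C_t=\{y^2z=x^3-3xz^2+tz^3\}$, so $C_\pm=C_{\pm2}$. In the chart $y=1$ the curve is $z=x^3-3xz^2+tz^3$, so it is smooth at $p$. Putting $z=0$ leaves $x^3=0$, so $C_t\cap L=\{p\}$ and $(C_t\cdot L)_p=3$. For $t\ne t'$ the two equations differ by a nonzero multiple of $z^3$, so the curves meet only on $L$, that is, only at $p$, and Bézout gives
$$(C_t\cdot C_{t'})_p=9 .$$
All $C_t$ are irreducible. A reducible plane cubic contains a line, which meets the residual conic; the point of meeting is singular on the cubic, so it is not $p$ (where $C_t$ is smooth). But every component of the cubic meets $L$, and $C_t\cap L=\{p\}$, so the line and the conic would both pass through $p$, making $C_t$ singular there. This is a contradiction.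

**Step 2 (the completion and the divisor classes).** The purpose is to make the boundary SNC at $p$ and to write everything in a basis of $\operatorname{Pic}$. Blow up $p_1=p$ and then, for $i=1,\dots,8$, the point $p_{i+1}$ where the strict transform of $C_+$ meets the $i$-th exceptional curve. Then blow up $q_+$ and $q_-$. The result is $X$. Let $E_i$ be the strict transform of the $i$-th exceptional curve in $X$, and $\mathcal E_i$ its total transform, so $\mathcal E_i\cdot\mathcal E_j=-\delta_{ij}$. Thus
$$\operatorname{Pic}X=\mathbb Z\ell\oplus\bigoplus_{i=1}^9\mathbb Z\mathcal E_i\oplus\mathbb ZG_+\oplus\mathbb ZG_-,\qquad \rho(X)=12 .$$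

When $p_i$ is blown up ($i\ge2$), the strict transform of $C_+$ meets $E_{i-1}$ there with intersection number $1$, so afterwards the two are disjoint. Hence $p_{i+1}$ lies on the newest exceptional curve and on no older one. Therefore
$$E_i=\mathcal E_i-\mathcal E_{i+1}\ (i\le8),\quad E_9=\mathcal E_9,\qquad \mathcal E_i=E_i+\dots+E_9 .$$

Next, suppose two distinct curves are smooth at a point and have intersection number $k\geq 1$ there. After blowing up the point, each strict transform meets the exceptional curve in one point. The intersection number near the exceptional curve is $k-1$, so they meet there (in one common point, with number $k-1$) if $k\ge2$ and are separated if $k=1$. Applied to $C_+$ and $C_t$ with $t\ne2$, contact $9$: every $C_t$ passes through $p_1,\dots,p_9$, and after nine blow-ups the strict transforms are disjoint over $p$. Applied to $C_+$ and $L$, contact $3$: $L$ passes through exactly $p_1,p_2,p_3$. Since $C_\pm$ has multiplicity $2$ at $q_\pm$ and does not contain $q_\mp$ (disjoint affine parts),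
$$L'\sim\ell-\mathcal E_1-\mathcal E_2-\mathcal E_3,\qquad C'_\pm\sim3\ell-\sum_{i=1}^9\mathcal E_i-2G_\pm,\qquad K_X\sim-3\ell+\sum_{i=1}^9\mathcal E_i+G_++G_- .\tag{3}$$
Put
$$D=L'+E_1+\dots+E_9+C_+'+C_-' .$$
The curves $L',E_1,\dots,E_9$ form the full preimage of $L$, so their complement is the blow-up of $\mathbb A^2$ at $q_\pm$. Removing $C'_\pm$ as well gives $X\setminus D=S$.

**Step 3 ($D$ is an SNC tree of smooth rational curves).** This is the first hypothesis of Lemma B. The curve $C'_\pm$ is smooth, as its only singularity was an ordinary node, now blown up, and it is rational because a nodal cubic is. The other components are visibly smooth rational. Intersection numbers follow from (3):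
$$E_i\cdot E_{i+1}=1,\quad E_i\cdot E_j=0\ (|i-j|\ge2),\quad L'\cdot E_3=1,\quad L'\cdot E_i=0\ (i\ne3),$$
$$C_\pm'\cdot E_9=1,\quad C'_\pm\cdot E_i=0\ (i<9),\quad C'_\pm\cdot L'=3-3=0,\quad C_+'\cdot C_-'=9-9=0 .$$
Distinct curves with intersection number $0$ are disjoint, and those with number $1$ meet transversally in one point. So the dual graph is the chain $E_1,\dots,E_9$ with $L'$ attached to $E_3$ and $C'_+,C'_-$ attached to $E_9$: it is connected, with $12$ vertices and $11$ edges, hence a tree. Three components through a point would give a triangle in the graph, so there is no such point, and $D$ is SNC.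

**Step 4 ($\mathbb Q$-acyclicity and $H_1$).** The curves $E_9,E_8,\dots,E_1$ successively generate $\mathcal E_9,\dots,\mathcal E_1$, and then $L'$ gives $\ell$. So $E_1,\dots,E_9,L'$ generate $\mathbb Z\ell\oplus\bigoplus\mathbb Z\mathcal E_i$. Modulo this subgroup $C'_\pm\equiv-2G_\pm$. Hence $\operatorname{Pic}(X)/\langle D\rangle\cong(\mathbb Z/2)^2$ is finite, and since $D$ has $12=\rho(X)$ components, they form a $\mathbb Q$-basis. Lemma B gives that $S$ is $\mathbb Q$-acyclic with $H_1(S;\mathbb Z)\cong(\mathbb Z/2)^2$.

**Step 5 (negativity fails).** Adding up (3) as announced in Section 4, $2K_X+C'_++C'_-\sim0$. Hence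
$$2K_X+D\ \sim\ M:=L'+E_1+\dots+E_9\ \ge0,\qquad M\ne0 .\tag{4}$$
So $h^0(X,2(K_X+\frac12D))\ge1$ and $\kappa(K_X+\frac12D)\ge0$. The conjecture is already false.

**Step 6 ($\kappa=2$).** We look for a nef and big divisor below a multiple of $M$. Let $\Phi=3\ell-\sum_{i=1}^9\mathcal E_i$, the class of the strict transform of $C_t$ for $t\ne\pm2$; such a $C_t$ avoids $q_\pm$ and passes through $p_1,\dots,p_9$ by Step 2. That strict transform is irreducible and $\Phi^2=9-9=0$, so $\Phi$ is nef. Substitute $\ell\sim L'+\mathcal E_1+\mathcal E_2+\mathcal E_3$:
$$\Phi\sim3L'+2(\mathcal E_1+\mathcal E_2+\mathcal E_3)-(\mathcal E_4+\dots+\mathcal E_9).$$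
The coefficient of $E_j$ is the sum of the coefficients of $\mathcal E_1,\dots,\mathcal E_j$, so
$$\Phi\sim\Phi_0:=3L'+2E_1+4E_2+6E_3+5E_4+4E_5+3E_6+2E_7+E_8 .\tag{5}$$
All coefficients are at most $6$, and $E_9$ does not occur, so $6M\ge\Phi_0+E_9$. Now $\Phi\cdot E_9=1$ and $E_9^2=-1$. Thus $(\Phi_0+E_9)\cdot E_9=0$, while for an irreducible curve $\Gamma\ne E_9$ both $\Phi\cdot\Gamma$ and $E_9\cdot\Gamma$ are $\ge0$. So $\Phi_0+E_9$ is nef. Its square is
$$(\Phi_0+E_9)\cdot\Phi+(\Phi_0+E_9)\cdot E_9=1+0=1,$$
so it is big by fact 3. By facts 1 and 2, $\kappa(K_X+\frac12D)=\kappa(M)=\kappa(6M)\geq 2$, so it equals $2$. $\blacksquare$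

**Remark (one cubic is not enough).** Carry out the same construction with $C_+$ alone: blow up $p_1,\dots,p_9$ and $q_+$, and take $D_1=L'+E_1+\dots+E_9+C_+'$. Steps 3 and 4 apply with $C_-$ and $G_-$ omitted: $D_1$ is an SNC tree, $\rho=11=\#D_1$, and the quotient of $\operatorname{Pic}$ is $\mathbb Z/2$. So the complement is $\mathbb Q$-acyclic with $H_1=\mathbb Z/2$. But the image of $D_1$ in the plane has degree $3+1=4$, so by (1) $\ell\cdot(K+\frac12D_1)=-1$ and $\kappa=-\infty$.

## 6. The elliptic fibration behind the example

Contract $G_+$ and $G_-$ in $X$ to get a surface $R_0$, and write $\widetilde C_\pm$ for the images of $C'_\pm$. On $R_0$ we have $\widetilde C_\pm\sim\Phi$ and $\widetilde C_+\cdot\widetilde C_-=\Phi^2=0$, so these two members are disjoint and span a base point free pencil. It gives a morphism $R_0\to\mathbb P^1$ extending $t=y^2-x^3+3x$. Its fibers over finite $t$ are the strict transforms of the $C_t$: smooth cubics for $t\ne\pm2$, and irreducible nodal curves for $t=\pm2$. The fiber over $t=\infty$ comes from the member $z^3=0$ of the pencil; it is $3L$ pulled back minus $\sum\mathcal E_i$, which as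 a divisor is $\Phi_0$ in (5). Since $\Phi\cdot E_9=1$, the curve $E_9$ is a section. Finally $K_{R_0}\sim-\Phi$ by (3).

In this language the proof of Theorem 1 says: $K=-F$ with $F$ the fiber class; two fibers with coefficient $\frac12$ cancel $K$; and a section plus the reduced fiber at infinity is left over. With $\lambda$ instead of $\frac12$ one is left with $(2\lambda-1)F$, which is negative for $\lambda<\frac12$. But the fiber at infinity has large multiplicities, so a deficit $(1-2\lambda)F$ can be distributed over it only if $\lambda\ge(1-2\lambda)m$, where $m$ is the largest multiplicity. This suggests a threshold $\frac m{2m+1}$, and that is what we shall prove.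

We recall the textbook facts. Let $R\to\mathbb P^1$ be a relatively minimal rational elliptic surface with a section $H$, and let $F$ be the fiber class. Then $K_R\sim-F$, $H^2=-1$, $H\cdot F=1$, $\rho(R)=10$, $e(R)=12$, and $e(R)$ is the sum of the Euler numbers of the singular fibers. The Kodaira types that we need are these; all components are smooth rational $(-2)$-curves, except for I$_1$.

- I$_n$, with $e=n$ and $n$ components, all of multiplicity $1$: a nodal rational curve for $n=1$, and for $n\ge2$ a cycle of smooth rational curves (for $n=2$, two curves meeting transversally in two points).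
- II$^*$, with $e=10$ and $9$ components: a chain with multiplicities $1,2,3,4,5,6,4,2$ and a component of multiplicity $3$ attached to the one of multiplicity $6$.
- III$^*$, with $e=9$ and $8$ components: a chain $1,2,3,4,3,2,1$ and a component of multiplicity $2$ attached to the one of multiplicity $4$.
- IV$^*$, with $e=8$ and $7$ components: a central component of multiplicity $3$ with three arms $2,1$.
- I$_b^*$, $b\ge0$, with $e=6+b$ and $5+b$ components: a chain of $b+1$ components of multiplicity $2$, with two components of multiplicity $1$ attached at each end (for $b=0$, four attached to the single component).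

The last four types are SNC trees with $e-1$ components. For example, $\Phi_0$ in (5) is of type II$^*$: the chain $E_8,E_7,E_6,E_5,E_4,E_3,E_2,E_1$ has multiplicities $1,2,3,4,5,6,4,2$, and $L'$, of multiplicity $3$, is attached to $E_3$. We also use Zariski's lemma: the components of a fiber other than one component of multiplicity $1$ span a negative definite lattice.

**Setting.** Let $R\to\mathbb P^1$ be a relatively minimal rational elliptic surface with section $H$ and fiber class $F$. Assume its singular fibers are exactly $F_\infty$, of type II$^*$, III$^*$, IV$^*$ or I$_b^*$, and $F_1,F_2$ of types I$_{n_1}$, I$_{n_2}$ with $n_i\ge1$. Let $m$ be the maximal multiplicity of a component of $F_\infty$, so $m=6,4,3,2$ respectively. For $i=1,2$ choose a node $q_i$ of $F_i$ and a coprime pair $(a_i,b_i)$ of positive integers, and put $\mu_i=a_i+b_i\ge2$. Blow up $q_i$, then successively nodes of the total transform over $q_i$, until the last exceptional curve $G_i$ corresponds to the monomial valuation of weights $(a_i,b_i)$ in coordinates defining the two branches of $F_i$ at $q_i$ (explained in Section 7, where we also check that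 every coprime pair is reached). Let $\pi:Y\to R$ be the result. Let $D$ be the reduced total transform of $D_R:=H+(F_\infty)_{red}+F_1+F_2$ with $G_1,G_2$ omitted, and let $S=Y\setminus D$.

**Theorem 2.** In this setting $S$ is $\mathbb Q$-acyclic, and with $\tau=\frac m{2m+1}<\frac12$,
$$\kappa_\lambda(S)=-\infty\ (\lambda<\tau),\qquad\kappa_\tau(S)=0,\qquad\kappa_\lambda(S)=2\ (\tau<\lambda\le1),$$
where $\lambda\in[0,1]\cap\mathbb Q$. If $F_\infty$ is of type II$^*$, then $H_1(S;\mathbb Z)\cong\mathbb Z/\mu_1\oplus\mathbb Z/\mu_2$.

**Corollary 3.**
1. There are infinitely many pairwise non-homotopy-equivalent $\mathbb Q$-acyclic surfaces of log general type with $\kappa(K+\frac12D)=2$. For them $\kappa(K+\lambda D)\ge0$ exactly when $\lambda\ge\frac6{13}$.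
2. There is a $\mathbb Q$-acyclic surface with $\kappa(K+\frac25D)=0$ and $\kappa(K+\lambda D)=2$ for all rational $\lambda\in(\frac25,1]$. Hence any rational $c\in[0,1]$ such that $\kappa(K+cD)=-\infty$ for all $\mathbb Q$-acyclic surfaces satisfies $c<\frac25$.

For $R=R_0$, $H=E_9$, $F_\infty=\Phi_0$, $\{F_1,F_2\}=\{\widetilde C_+,\widetilde C_-\}$ and both pairs equal to $(1,1)$, the setting reproduces the surface of Theorem 1. Indeed, one then blows up each node once, and $D$ consists of $E_9$, the components of $\Phi_0$, and $C_\pm'$.

## 7. Blowing up nodes with prescribed weights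

Fix $i$ and drop it from the notation. Let $u,v$ be local analytic coordinates on $R$ at $q$ such that $F_i=\{uv=0\}$ near $q$. For an exceptional curve $E$ over $q$ put
$$(a,b)=(\operatorname{ord}_E\pi^*u,\operatorname{ord}_E\pi^*v),\qquad\mu=a+b,$$
and call $(a,b)$ the weights of $E$. The branches $\{u=0\}$ and $\{v=0\}$ get weights $(1,0)$ and $(0,1)$. That $E$ corresponds to the monomial valuation of weights $(a,b)$ means precisely that these are its weights, $E$ being obtained by blowing up nodes only. Example: the first exceptional curve has weights $(1,1)$, and blowing up its intersection with the strict transform of the branch $\{v=0\}$ gives weights $(1,1)+(0,1)=(1,2)$, so $\mu=3$.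

**Lemma C.** Consider any sequence of blow-ups starting at $q$ and continuing at nodes of the total transform over $q$.

(a) Blowing up a node of two branches with weights $w,w'$ produces a curve with weights $w+w'$. Every exceptional curve has $a,b\ge1$, so $\mu\ge2$.

(b) The coefficient of $E$ in $K_Y-\pi^*K_R$ is $\mu-1$, and its coefficient in $\pi^*F_i$ (equivalently in $\pi^*D_R$) is $\mu$.

(c) Every coprime pair of positive integers occurs as the weights of the last exceptional curve of some such sequence.

**Proof.** (a) We claim that at each node over $q$, whose branches have weights $(a,b)$ and $(a',b')$, there are local coordinates $(s,s')$ with branches $s=0$ and $s'=0$ such that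
$$u=s^as'^{a'},\qquad v=s^bs'^{b'},\qquad ab'-a'b=\pm1 .\tag{6}$$
At $q$ itself this holds with $s=u$, $s'=v$. Given (6), blow up the node. In the chart $s=s_1$, $s'=s_1s_1'$ we get $u=s_1^{a+a'}s_1'^{a'}$ and $v=s_1^{b+b'}s_1'^{b'}$. So the new curve $s_1=0$ has weights $(a+a',b+b')$, the curve $s_1'=0$ is the old one with weights $(a',b')$, and the determinant $(a+a')b'-a'(b+b')=ab'-a'b$ is unchanged. The other chart is symmetric. The first exceptional curve has weights $(1,1)$, and each later one is the sum of two weights, at least one of which belongs to an exceptional curve. So $a,b\ge1$ always.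

(b) By (6), $\frac{du}u\wedge\frac{dv}v=(ab'-a'b)\frac{ds}s\wedge\frac{ds'}{s'}$, so
$$\pi^*(du\wedge dv)=\pm\,s^{a+b-1}s'^{\,a'+b'-1}\,ds\wedge ds' .$$
The order along $s=0$ is $\mu-1$. The function $uv$ defines both $F_i$ and $D_R$ near $q$ ($D_R$ has no other component through $q$: fibers are disjoint, and $H\cdot F_i=1$ forces $H$ to meet $F_i$ at a smooth point of $F_i$). It pulls back to $s^{a+b}s'^{\,a'+b'}$, of order $\mu$ along $s=0$. Every exceptional curve appears as a branch at a node (at the moment of its creation it has two nodes), and its order along these functions and forms does not change under later blow-ups.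

(c) Let $(a,b)$ be the target and write it as $cw+c'w'$, where $w,w'$ are the weights at a node and $c,c'\ge1$ are integers. At the start $w=(1,0)$, $w'=(0,1)$, $c=a$, $c'=b$. Since $(a,b)$ is primitive, $\gcd(c,c')=1$. Blow up the node. If $c=c'$, then $c=c'=1$ and the new curve has weights $w+w'=(a,b)$: stop. If $c>c'$, then $(a,b)=(c-c')w+c'(w+w')$ and we continue at the node of $w$ and $w+w'$; if $c<c'$, symmetrically. The sum of the coefficients drops each time, so the process ends. $\square$

## 8. Topology: $S$ is $\mathbb Q$-acyclic

We check the hypotheses of Lemma B for $(Y,D)$; $Y$ is rational since $R$ is.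

**Step 1 ($D$ is an SNC tree).** By $H\cdot F=1$, the section meets $F_\infty$ transversally in one point of one component of multiplicity $1$, off the other components. So $H+(F_\infty)_{red}$ is an SNC tree of smooth rational curves, and $\pi$ is an isomorphism near it.

Over $F_i$, consider the reduced total transform. If $n_i=1$, the first blow-up at the node yields the strict transform, now a smooth rational curve, meeting the exceptional curve transversally in two points: a cycle of length two. If $n_i\ge2$, we start with a cycle of smooth rational curves, and blowing up a node of a cycle gives a cycle with one more component. So the reduced total transform of $F_i$ is a cycle of at least two smooth rational curves, and removing the component $G_i$ leaves a nonempty chain. The section $H$ meets this chain transversally in one point, on the strict transform of a component of $F_i$, not at a node and away from the blown-up points, again because $H\cdot F_i=1$.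

So $D$ consists of $H$ together with one tree and two chains, each joined to $H$ by one edge. It is a connected SNC tree of smooth rational curves.

**Step 2 (the components of $D_R$ span $\operatorname{Pic}(R)_{\mathbb Q}$).** The singular fibers satisfy $e(F_\infty)+n_1+n_2=12$. I claim that $H$, $F$ and the components of $F_\infty,F_1,F_2$ not meeting $H$ are linearly independent. Given a relation $hH+fF+\Theta_\infty+\Theta_1+\Theta_2\equiv0$, where $\Theta_j$ is a combination of components of $F_j$ not meeting $H$, intersect with $F$ to get $h=0$, and with $H$ to get $f=0$. Intersecting with $\Theta_j$ gives $\Theta_j^2=0$, so $\Theta_j=0$ as a divisor by Zariski's lemma. The number of these classes is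
$$2+(e(F_\infty)-2)+(n_1-1)+(n_2-1)=10=\rho(R),$$
so they form a $\mathbb Q$-basis, and all of them lie in the span of the components of $D_R$.

**Step 3 (the components of $D$ form a $\mathbb Q$-basis of $\operatorname{Pic}(Y)_{\mathbb Q}$).** First the count. $D_R$ has $1+(e(F_\infty)-1)+n_1+n_2=12$ components. If $k_i$ blow-ups are made over $q_i$, then $\#D=12+(k_1-1)+(k_2-1)=10+k_1+k_2=\rho(Y)$. So it suffices to show that the span $V$ of the components of $D$ is everything. Since $F\sim F_\infty$ and $\pi$ is an isomorphism near $F_\infty$, we have $\pi^*F\in V$. By Lemma C(b),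
$$\pi^*F_i=(\text{strict transforms of the components of }F_i)+\sum_{E_{ij}\ne G_i}\mu_{ij}E_{ij}+\mu_iG_i ,\tag{7}$$
where $E_{ij}$ runs over the other exceptional curves over $q_i$. The left side is equivalent to $\pi^*F\in V$, and every term on the right except $\mu_iG_i$ lies in $V$. So $\mu_iG_i\in V$, hence $G_i\in V$. Thus $V$ contains all exceptional curves and all strict transforms of components of $D_R$, hence the pullbacks of those components. By Step 2, $V=\operatorname{Pic}(Y)_{\mathbb Q}$.

Lemma B now shows that $S$ is $\mathbb Q$-acyclic.

**Step 4 ($H_1$ for type II$^*$).** Here $e(F_\infty)=10$ forces $n_1=n_2=1$. We compute $\operatorname{Pic}(Y)/\langle D\rangle$. The classes $H,F$ span a lattice with Gram matrix $\begin{pmatrix}-1&1\\1&0\end{pmatrix}$ of determinant $-1$. The eight components of $F_\infty$ not meeting $H$ span the lattice $E_8(-1)$, which is unimodular and orthogonal to $H$ and $F$. The component meeting $H$ has multiplicity $1$, so it is $F$ minus a combination of the other eight. Hence $H$ and the components of $F_\infty$ span $\langle H,F\rangle\oplus E_8(-1)$, a unimodular lattice of rank $10$.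 A sublattice of index $d$ in $\operatorname{Pic}(R)$ has discriminant $d^2$ times as large in absolute value, so $d=1$, and these ten curves form a $\mathbb Z$-basis of $\operatorname{Pic}(R)$.

Consequently $\operatorname{Pic}(Y)$ has as $\mathbb Z$-basis these ten curves (not touched by $\pi$) and all exceptional curves $E_{ij}$, $G_1$, $G_2$. The components of $D$ are all of these except $G_1,G_2$, and in addition the strict transforms $F_1',F_2'$. By (7), $F_i'\equiv-\mu_iG_i$ modulo the others. So $\operatorname{Pic}(Y)/\langle D\rangle\cong\mathbb Z/\mu_1\oplus\mathbb Z/\mu_2$, and Lemma B identifies this with $H_1(S;\mathbb Z)$.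

## 9. The threshold $\tau=\frac m{2m+1}$

**Step 1 (reduction to $R$).** The aim is to replace $(Y,D)$ by $(R,D_R)$ when $\lambda\le\frac12$. By Lemma C(b), $K_Y=\pi^*K_R+\sum(\mu-1)E$ over all exceptional curves. In $\pi^*D_R$ an exceptional curve has coefficient $\mu$, while in $D$ it has coefficient $1$, or $0$ if it is $G_i$. Hence
$$K_Y+\lambda D=\pi^*(K_R+\lambda D_R)+\sum_i\Big(\sum_{E_{ij}\ne G_i}(1-\lambda)(\mu_{ij}-1)E_{ij}+\big((1-\lambda)\mu_i-1\big)G_i\Big).\tag{8}$$
For $\lambda\le\frac12$ we have $(1-\lambda)\mu_i\ge\frac12\mu_i\ge1$, so all exceptional coefficients are $\ge0$, and fact 5 gives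
$$\kappa_\lambda(S)=\kappa(R,K_R+\lambda D_R)\qquad(\lambda\le\tfrac12).$$
Since $\tau<\frac12$ and $\kappa_\lambda(S)$ is nondecreasing in $\lambda$, it is enough to prove the theorem for $\lambda\le\frac12$: the value $2$ on $(\tau,\frac12]$ forces the value $2$ on $(\tau,1]$.

**Step 2 (a divisor supported on $H$ and $F_\infty$).** Write $F_\infty=\sum m_iC_i$. From $K_R\sim-F$ and $F_1\sim F_2\sim F\sim F_\infty$,
$$K_R+\lambda D_R\sim_{\mathbb Q}(2\lambda-1)F+\lambda\big(H+(F_\infty)_{red}\big)\sim_{\mathbb Q}N_\lambda:=\lambda H+\sum_i\big(\lambda-(1-2\lambda)m_i\big)C_i .\tag{9}$$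
The coefficient of $C_i$ is $\ge0$ (respectively $>0$) if and only if $\lambda\ge\frac{m_i}{2m_i+1}$ (respectively $>$). The function $x\mapsto\frac x{2x+1}$ is increasing, so the components of multiplicity $m$ are the last to become nonnegative, at $\lambda=\tau$.

**Step 3 ($\tau<\lambda\le\frac12$: $\kappa=2$).** All coefficients in (9), including that of $H$, are positive, so $N_\lambda\ge\varepsilon(H+F_\infty)$ for some rational $\varepsilon>0$. The class $F$ is nef, and $(H+F)\cdot H=-1+1=0$, so $H+F$ is nef. Its square is $-1+2=1$, so it is big. Hence $\kappa(N_\lambda)=2$.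

**Step 4 (the chain from $H$ to multiplicity $m$).** The remaining two cases need the shape of $F_\infty$ near $H$. The section meets a component $A_1$ of multiplicity $1$. In the list of Section 6, from any component of multiplicity $1$ there starts a chain
$$A_1,A_2,\dots,A_{m-1},A_m$$
of components of $F_\infty$ such that $A_i$ has multiplicity $i$ and, for $i<m$, $A_i$ meets no components of $F_\infty$ other than its neighbors in the chain. For II$^*$ it is $1,2,3,4,5,6$. For III$^*$ it is $1,2,3,4$, from either end. For IV$^*$ it is $1,2,3$, from any of the three arms. For I$_b^*$ it is $1,2$, from any of the four ends. Put $A_0=H$; then $A_0,\dots,A_m$ is a chain with $A_0^2=-1$ and $A_i^2=-2$ for $i\ge1$.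

**Step 5 ($\lambda=\tau$: $\kappa=0$).** By (9), $N_\tau$ is effective and its support consists of $H$ and the components of multiplicity less than $m$. By Step 4 and the list, this is the chain $A_0,A_1,\dots,A_{m-1}$ together with chains of $(-2)$-curves disjoint from it and from each other. The multiplicities along the latter are: $4,2$ and $3$ for II$^*$; $3,2,1$ and $2$ for III$^*$; $2,1$ twice for IV$^*$; three single curves for I$_b^*$. The support is negative definite, because
$$\Big(\sum_{i=0}^{m-1}x_iA_i\Big)^2=-\sum_{i=0}^{m-2}(x_i-x_{i+1})^2-x_{m-1}^2,$$
which vanishes only if all $x_i=0$, and for a chain of $n$ $(-2)$-curves the form is $-x_1^2-\sum_{i=1}^{n-1}(x_i-x_{i+1})^2-x_n^2$. So we need the following.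

**Lemma D.** Let $N$ be an effective $\mathbb Q$-divisor on a smooth projective surface whose support has negative definite intersection matrix. Then $\kappa(N)=0$.

**Proof.** Let $k\ge1$ with $kN$ integral, and let $N'\ge0$ with $N'\sim kN$. Write $N'=P+Z$ with $Z$ supported on $\operatorname{Supp}N$ and $P\ge0$ without components there. Then $P\sim T:=kN-Z$, and $T\cdot C=P\cdot C\ge0$ for each component $C$ of $\operatorname{Supp}N$. Write $T=T_+-T_-$ with $T_\pm\ge0$ without common components. Then $0\le T\cdot T_+=T_+^2-T_-\cdot T_+\le T_+^2$, so $T_+=0$ by negative definiteness. Now $P+T_-\sim0$ is effective, so $P=0$ and $T_-=0$. Hence $T=0$ and $N'=Z=kN$. So $h^0(kN)=1$ for all such $k$, and $\kappa(N)=0$. $\square$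

Thus $\kappa_\tau(S)=\kappa(N_\tau)=0$.

**Step 6 ($\lambda<\tau$: $\kappa=-\infty$).** By fact 4 it suffices to find a nef divisor that is negative on $N_\lambda$. It should see only the component $A_m$, whose coefficient is negative. Take
$$A=F+\sum_{i=0}^{m-1}(m-i)A_i .$$
Intersect with the components, using $F\cdot H=1$ and that $F$ is orthogonal to fiber components:
$$A\cdot A_0=1-m+(m-1)=0,$$
$$A\cdot A_i=(m-i+1)-2(m-i)+(m-i-1)=0\qquad(1\le i\le m-1),$$
$$A\cdot A_m=1,\qquad A\cdot C=0\ \text{ for every other component }C\text{ of }F_\infty .$$
In the second line the last term is the contribution of $A_{i+1}$, which for $i=m-1$ is $0$, as it should be, because $A_m$ does not occur in the sum. In the third line, $A_m$ meets only $A_{m-1}$ among $A_0,\dots,A_{m-1}$, and the other components meet none of these, by Step 4. An irreducible curve $\Gamma$ not among $A_0,\dots,A_{m-1}$ satisfies $F\cdot\Gamma\ge0$ and $A_i\cdot\Gamma\ge0$, so $A\cdot\Gamma\ge0$; and $A\cdot A_i=0$ for $0\le i\le m-1$. So $A$ is nef. From (9), only $A_m$ contributes: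
$$A\cdot N_\lambda=\lambda-(1-2\lambda)m=(2m+1)(\lambda-\tau)<0 .$$
Hence $\kappa_\lambda(S)=\kappa(N_\lambda)=-\infty$. This completes the proof of Theorem 2. $\blacksquare$

## 10. The type II$^*$ family and the Legendre surface: proof of Corollary 3

**Part 1.** We use the surface $R_0$ of Section 6. It is rational, and it is relatively minimal because $K_{R_0}\sim-\Phi$ has degree $0$ on every curve in a fiber, whereas a $(-1)$-curve has $K$-degree $-1$. It has the section $E_9$, and its singular fibers are exactly $\Phi_0$, of type II$^*$, and the two I$_1$ fibers $\widetilde C_\pm$. This agrees with the discriminant of $x^3-3x+t$, which is $-27(t^2-4)$, and with the Euler number count $10+1+1=12$. So $m=6$ and $\tau=\frac6{13}<\frac12$. Take $(a_1,b_1)=(1,1)$ and $(a_2,b_2)=(1,k)$ for $k\ge1$, so $\mu_1=2$ and $\mu_2=k+1$. By Theorem 2 the resulting surfaces are $\mathbb Q$-acyclic with $H_1(S;\mathbb Z)\cong\mathbb Z/2\oplus\mathbb Z/(k+1)$, of order $2(k+1)$, so no two of them are homotopy equivalent. Also $\kappa_1(S)=2$, which is log general type, $\kappa_{1/2}(S)=2$, and $\kappa_\lambda(S)\ge0$ exactly for $\lambda\ge\frac6{13}$.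 For $k=1$ this is the surface of Theorem 1.

**Part 2.** We want $m=2$, so a fiber I$_b^*$. Consider the Legendre equation
$$y^2=x(x-1)(x-t)=x^3-(1+t)x^2+tx .$$
Recall the textbook facts on Weierstrass equations $y^2=x^3+a_2x^2+a_4x+a_6$ with $a_i\in\mathbb C[t]$ and $\deg a_i\le i$. The discriminant $\Delta$ is viewed as a form of degree $12$ on $\mathbb P^1$. If it is not identically zero and vanishes to order less than $12$ everywhere, the equation defines a relatively minimal rational elliptic surface with section. The fiber over a point has Euler number equal to the order of $\Delta$ there. Over a pole of $j$ of order $n\ge1$ the fiber is of type I$_n$ or I$_n^*$, with Euler number $n$ or $n+6$.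

Here $\deg a_2=\deg a_4=1$ and $a_6=0$, and
$$\Delta=16t^2(t-1)^2,\qquad j=\frac{2^8(t^2-t+1)^3}{t^2(t-1)^2}.$$
At $t=0$ and $t=1$, $\Delta$ has order $2$ and $j$ has a pole of order $2$: both fibers are I$_2$. At $t=\infty$, $\Delta$ has order $12-4=8$ and $j$ has a pole of order $6-4=2$: the fiber is I$_2^*$. (Directly: with $t=1/s$, $x=X/s^2$, $y=Y/s^3$ the equation becomes $Y^2=X(X-s)(X-s^2)$, with discriminant $16s^8(1-s)^2$.) All other fibers are smooth. So the setting applies with $m=2$ and $\tau=\frac25$; choose any nodes $q_i$ and, say, $(a_i,b_i)=(1,1)$. By Theorem 2, $\kappa_{2/5}(S)=0$ and $\kappa_\lambda(S)=2$ for rational $\lambda\in(\frac25,1]$. If $c\in[0,1]$ is rational and $\kappa(K+cD)=-\infty$ for all $\mathbb Q$-acyclic surfaces, then in particular $\kappa_c(S)=-\infty$ for this $S$, so $c<\frac25$. $\square$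

## 11. The logarithmic tangent sheaf, and what stays undetermined

For the surface of Theorem 1 the numbers computed above also show that $H^2(X,\Theta_X(-\log D))\ne0$. Eleven blow-ups of $\mathbb P^2$ give $K_X^2=9-11=-2$. By (3), $K_X\cdot L'=0$, $K_X\cdot E_i=0$ for $i\le8$, $K_X\cdot E_9=-1$ and $K_X\cdot C'_\pm=-9+9+2=2$, so $K_X\cdot D=3$ and $K_X\cdot(K_X+D)=1$. As $D$ is a tree of smooth rational curves, $D\cdot(K_X+D)=-2$. The bundle $\Theta_X(-\log D)$ has rank $2$, $c_1=-(K_X+D)$ and $c_2=e(S)=1$, and $\chi(\mathcal O_X)=1$. Riemann–Roch gives
$$\chi(\Theta_X(-\log D))=\tfrac12(K_X+D)^2-1+\tfrac12K_X\cdot(K_X+D)+2 .$$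
Since $(K_X+D)^2=1-2=-1$, this equals $-\frac12-1+\frac12+2=1$. Now $\kappa(K_X+D)\ge\kappa(K_X+\frac12D)=2$, and the automorphism group of a variety of log general type is finite (Iitaka). So $h^0(\Theta_X(-\log D))=0$, because this space is the Lie algebra of the group of automorphisms of the pair $(X,D)$. Therefore $h^2(\Theta_X(-\log D))\ge1$.

Two points are left open by these arguments. They do not determine the largest constant $c$ valid for all $\mathbb Q$-acyclic surfaces; Corollary 3 shows only that it must be below $\frac25$. And the surfaces whose $H_1$ was computed, in Theorem 1 and in the type II$^*$ case of Theorem 2, all have $H_1(S;\mathbb Z)\ne0$, so nothing is claimed here about the analogous statement for $\mathbb Z$-acyclic or contractible surfaces.
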